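# Products of almost periodic functionals on the Fourier algebra

Inner products are linear in the first variable, and $|a\rangle\langle b|$ denotes the operator $z\mapsto\langle z,b\rangle a$. So $(|a\rangle\langle b|)^*=|b\rangle\langle a|$ and $|a\rangle\langle b|\,|c\rangle\langle d|=\langle c,b\rangle\,|a\rangle\langle d|$.

## 1. The Fourier algebra, its dual, and almost periodic functionals

Let $G$ be a locally compact group, with left regular representation $\lambda_G$ on $L^2(G)$.

**Definition (the three spaces).** $VN(G)$ is the von Neumann algebra generated by $\lambda_G(G)$. The Fourier–Stieltjes algebra $B(G)$ consists of all coefficients $x\mapsto\langle\pi(x)\xi,\eta\rangle$ of continuous unitary representations of $G$, and the Fourier algebra $A(G)$ consists of the coefficients of $\lambda_G$. The norm of $u$ is the infimum of $\|\xi\|\|\eta\|$ over all representations of $u$ as a coefficient.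

The textbook facts we use are these. Under pointwise multiplication $B(G)$ is a Banach algebra, and $A(G)$ is a closed ideal in it. The Banach dual of $A(G)$ is $VN(G)$, with $\langle\lambda_G(x),u\rangle=u(x)$. The resulting weak\* topology on $VN(G)$ is the ultraweak topology, and the linear span of $\lambda_G(G)$ is weak\*-dense.

*Example (the circle).* For $G=\mathbb T$, $A(\mathbb T)$ is the space of absolutely convergent Fourier series $u(x)=\sum_n c_nx^n$ with $\|u\|=\sum|c_n|$, that is, $\ell^1(\mathbb Z)$ with convolution. Its dual is $VN(\mathbb T)=\ell^\infty(\mathbb Z)$, with pointwise product. A sequence $T=(t_n)$ acts by $\langle T,u\rangle=\sum t_nc_n$, and $\lambda(x)=(x^n)_n$.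

**Definition (module action).** For $u\in B(G)$ and $T\in VN(G)$, the functional $u\cdot T\in VN(G)$ is given by $\langle u\cdot T,v\rangle=\langle T,uv\rangle$ for $v\in A(G)$.

*Example.* On the circle take $u(x)=\chi_m(x)=x^m$. Then $\langle\chi_m\cdot T,\chi_n\rangle=t_{m+n}$, so $\chi_m$ acts as translation by $m$. On any group, $u\cdot\lambda_G(x)=u(x)\lambda_G(x)$.

**Definition (almost periodic functionals; Dunkl and Ramirez).** $AP(\hat G)$ (respectively $WAP(\hat G)$) is the set of $T\in VN(G)$ for which the map $A(G)\to VN(G)$, $u\mapsto u\cdot T$, is compact (respectively weakly compact). Also, $C^*_\delta(G)$ is the $C^*$-algebra generated by $\{\lambda_G(x):x\in G\}$.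

Norm limits of compact (weakly compact) operators are compact (weakly compact), so both spaces are closed subspaces of $VN(G)$. For $T=\lambda_G(x)$ the map $u\mapsto u(x)\lambda_G(x)$ has rank one. Since $C^*_\delta(G)$ is the closed span of the $\lambda_G(x)$,
$$C^*_\delta(G)\subseteq AP(\hat G)\subseteq WAP(\hat G).$$

*Examples on the circle.* If $t_0=1$ and $t_n=0$ otherwise, then $\chi_m\cdot T$ is the indicator of $\{-m\}$. These sequences are at mutual distance $1$, so $T\notin AP$. The operator $u\mapsto u\cdot T$ sends $(c_n)$ to $(c_{-n})$, hence factors as $\ell^1\to\ell^2\to\ell^\infty$. It passes through a reflexive space, so it is weakly compact and $T\in WAP$.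

To see functionals outside $WAP$ we need a test.

**Lemma 1 (double limit test, Grothendieck).** Let $R\in WAP(\hat G)$, and let $(p_a),(q_b)$ be bounded sequences in $A(G)$ for which both iterated limits of $\langle R,p_aq_b\rangle$ exist. Then
$$\lim_a\lim_b\langle R,p_aq_b\rangle=\lim_b\lim_a\langle R,p_aq_b\rangle .$$

*Proof.* The sequence $(p_a\cdot R)$ lies in a relatively weakly compact set, so it has a weak cluster point $R_0$. Let $\Phi\in VN(G)^*$ be a weak\* cluster point of the bounded sequence $(q_b)$, regarded in $A(G)^{**}=VN(G)^*$. A convergent scalar sequence converges to each of its cluster points. For fixed $a$, this gives $\lim_b\langle p_a\cdot R,q_b\rangle=\Phi(p_a\cdot R)$. Now $\Phi$ is weakly continuous on $VN(G)$, so $\Phi(R_0)$ is a cluster point of the convergent sequence $(\Phi(p_a\cdot R))_a$, and the first iterated limit is $\Phi(R_0)$. For fixed $b$, $\lim_a\langle p_a\cdot R,q_b\rangle=\langle R_0,q_b\rangle$. As $b$ varies, these numbers converge and have $\Phi(R_0)$ as a cluster point. So the second iterated limit is also $\Phi(R_0)$.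 $\square$

*Example.* On the circle let $t_n=1$ for $n\ge0$ and $t_n=0$ for $n<0$. Then $\langle T,\chi_m\chi_{-n}\rangle$ is $1$ if $m\ge n$ and $0$ if $m<n$. The limit over $n$ first is $0$, the limit over $m$ first is $1$, so $T\notin WAP$. This triangular pattern will return.

**Adjoints cause no trouble.** For $u\in A(G)$ put $\tilde u(x)=\overline{u(x^{-1})}$. If $u(x)=\langle\lambda_G(x)\xi,\eta\rangle$, then $\tilde u(x)=\langle\lambda_G(x)\eta,\xi\rangle$, so $u\mapsto\tilde u$ is an isometric, conjugate-linear, multiplicative involution of $A(G)$. Moreover $\langle T^*,u\rangle=\overline{\langle T,\tilde u\rangle}$: both sides are conjugate-linear and weak\*-continuous in $T$, and at $T=\lambda_G(x)$ both equal $u(x^{-1})$. Hence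
$$\langle u\cdot T^*,v\rangle=\overline{\langle T,\tilde u\tilde v\rangle}=\overline{\langle \tilde u\cdot T,\tilde v\rangle}=\langle(\tilde u\cdot T)^*,v\rangle ,$$
that is, $u\cdot T^*=(\tilde u\cdot T)^*$. The adjoint is a real-linear isometry, so it preserves relative compactness and relative weak compactness. Thus $AP(\hat G)$ and $WAP(\hat G)$ are self-adjoint for every locally compact group $G$.

## 2. Is the product of two almost periodic functionals almost periodic?

Both spaces are closed, self-adjoint subspaces of the $C^*$-algebra $VN(G)$. The paper "Open subgroups of $G$ and almost periodic functionals on $A(G)$" raises the following two questions.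

(i) Is $AP(\hat G)$ a $C^*$-subalgebra of $VN(G)$ for every locally compact group $G$?

(ii) Is $WAP(\hat G)$ a $C^*$-subalgebra of $VN(G)$ for every locally compact group $G$?

By Section 1, only closure under products is at stake. When $G$ is abelian or discrete amenable, $AP(\hat G)=C^*_\delta(G)$ and $WAP(\hat G)$ is a $C^*$-algebra (Dunkl–Ramirez, Granirer). The same holds when $G$ is amenable and contains an open normal abelian subgroup (Chou). There is an infinite compact $G$ with $AP(\hat G)\ne C_\delta^*(G)$ (Chou, Rindler).

Both answers are no, and one group refutes both. Let $4\le N_1<N_2<\cdots$ be integers, $G_k=SU(N_k)$, and $G=\prod_{k\ge1}G_k$, a compact, connected, metrizable group; for example $G=\prod_{k\ge1}SU(k+3)$.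

**Theorem 1.** There is a partial isometry $T\in AP(\hat G)$ with $T^*T\notin WAP(\hat G)$. Hence neither $AP(\hat G)$ nor $WAP(\hat G)$ is a $C^*$-algebra.

**Theorem 2.** For the same $G$ and $T$:

1. $H=T+T^*$ is a self-adjoint element of $AP(\hat G)$ with $H^2\notin WAP(\hat G)$. So no linear space $X$ with $AP(\hat G)\subseteq X\subseteq WAP(\hat G)$ is closed under squares of its self-adjoint elements (no such $X$ is even a Jordan algebra).
2. $\operatorname{dist}(T^*T,AP(\hat G))=\operatorname{dist}(T^*T,WAP(\hat G))=\frac12$.
3. The property "$AP(\hat L)$ is a $C^*$-algebra" passes from a locally compact group $L$ to its closed subgroups, and likewise for $WAP$. Consequently (i) and (ii) both fail for every locally compact group having a closed subgroup topologically isomorphic to $\prod_kSU(n_k)$ with $(n_k)$ unbounded. Examples are $\prod_nU(n)$, $\prod_nSO(n)$, $\prod_nSp(n)$, and their products with arbitrary locally compact groups.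

The second sentence of Theorem 1 follows from the first: if $AP(\hat G)$ or $WAP(\hat G)$ were a $C^*$-subalgebra, it would contain $T$, hence $T^*T$, hence $T^*T\in WAP(\hat G)$.

## 3. Compact groups: functionals as families of matrices

In this section $G$ is any compact group. Then
$$VN(G)=\ell^\infty\text{-}\bigoplus_{\rho\in\hat G}B(H_\rho),\qquad \lambda_G(g)=(\rho(g))_\rho,\qquad A(G)=\ell^1\text{-}\bigoplus_{\rho\in\hat G}A_\rho .$$
Here $A_\rho$ consists of the functions $u(g)=\mathrm{Tr}(a\rho(g))$, with $\|u\|=\|a\|_1$ (trace norm) and $\langle T,u\rangle=\mathrm{Tr}(aT_\rho)$. For $x,x'\in H_\rho$ let $u_{x,x'}(g)=\langle\rho(g)x,x'\rangle$, which is the case $a=|x\rangle\langle x'|$. Then $\|u_{x,x'}\|=\|x\|\|x'\|$ and $\langle T,u_{x,x'}\rangle=\langle T_\rho x,x'\rangle$. By the singular value decomposition of $a$, the unit ball of $A_\rho$ is the convex hull of the $u_{x,x'}$ with $\|x\|=\|x'\|=1$.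

**Evaluating a functional on a product.** The definition of $AP(\hat G)$ involves $\langle T,uv\rangle$, so we need this number in terms of matrices. For $\rho,\rho'\in\hat G$ choose isometric intertwiners $W^\pi_m:H_\pi\to H_\rho\otimes H_{\rho'}$ with mutually orthogonal ranges that together span $H_\rho\otimes H_{\rho'}$, and put
$$T_{\rho\otimes\rho'}=\sum_\pi\sum_mW_m^\pi T_\pi(W_m^\pi)^* .$$
Then for $x,x'\in H_\rho$ and $y,y'\in H_{\rho'}$,
$$\langle T,u_{x,x'}u_{y,y'}\rangle=\langle T_{\rho\otimes\rho'}(x\otimes y),x'\otimes y'\rangle. \tag{1}$$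
Indeed, both sides are linear and weak\*-continuous in $T$ (the right side involves finitely many blocks $T_\pi$). At $T=\lambda_G(g)$ both sides are $\langle\rho(g)x,x'\rangle\langle\rho'(g)y,y'\rangle$, and the span of the $\lambda_G(g)$ is weak\*-dense.

Let $\varphi_T(u,v)=\langle T,uv\rangle$, and let $\delta_T(\rho,\rho')$ be the norm of the bilinear form $\varphi_T$ on $A_\rho\times A_{\rho'}$. By (1) and the description of the unit balls,
$$\delta_T(\rho,\rho')=\sup\big\{|\langle T_{\rho\otimes\rho'}(x\otimes y),x'\otimes y'\rangle|:\ x,x',y,y'\text{ unit vectors}\big\}. \tag{2}$$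

**Lemma 2 (compactness criterion).** If for every $\varepsilon>0$ there is a finite $K\subset\hat G$ with $\delta_T(\rho,\rho')\le\varepsilon$ for all $\rho,\rho'\notin K$, then $T\in AP(\hat G)$.

*Proof.* Let $Q$ be the canonical contractive projection of $A(G)$ onto the finite-dimensional space $\bigoplus_{\rho\in K}A_\rho$, and $Q'=1-Q$. Then
$$\varphi_T(u,v)-\varphi_T(Q'u,Q'v)=\varphi_T(Qu,v)+\varphi_T(Q'u,Qv).$$
View each form as an operator $A(G)\to A(G)^*$ in the variable $u$. The operator $u\mapsto\varphi_T(Qu,\cdot)$ factors through $Q$, so it has finite rank. The operator $u\mapsto\varphi_T(Q'u,Q\,\cdot)$ has range in the finite-dimensional space $Q^*(A(G)^*)$. Finally, writing $u=\sum u_\rho$ and $v=\sum v_{\rho'}$,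
$$|\varphi_T(Q'u,Q'v)|\le\sum_{\rho,\rho'\notin K}\varepsilon\|u_\rho\|\|v_{\rho'}\|\le\varepsilon\|u\|\|v\| .$$
So $u\mapsto u\cdot T$ is a norm limit of finite rank operators. $\square$

Note that the lemma asks for *both* $\rho$ and $\rho'$ to avoid $K$. The condition is sufficient but not necessary: $T=1=\lambda_G(e)$ lies in $AP(\hat G)$, while $1_{\rho\otimes\rho'}=1$ gives $\delta_1(\rho,\rho')=1$ always.

*Example (the Haar functional).* Let $T$ be $1$ on the trivial representation and $0$ on all others. The trivial representation occurs in $\rho\otimes\rho'$ only if $\rho'\cong\bar\rho$, and then once, spanned by an invariant unit vector. Identify $H_{\bar\rho}$ with the conjugate Hilbert space $\bar H_\rho$; the vector is $\omega=d_\rho^{-1/2}\sum_sf_s\otimes\bar f_s$ for any orthonormal basis $(f_s)$ of $H_\rho$. So $T_{\rho\otimes\bar\rho}=|\omega\rangle\langle\omega|$. By Cauchy–Schwarz, $|\langle\omega,x\otimes\bar y\rangle|=d_\rho^{-1/2}|\langle y,x\rangle|\le d_\rho^{-1/2}$ for unit vectors $x,y$, with equality at $x=y$. Hence $\delta_T(\rho,\bar\rho)=1/d_\rho$.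 If $G$ has only finitely many irreps of each dimension, Lemma 2 shows $T\in AP(\hat G)$. For the circle all dimensions are $1$, and we saw in Section 1 that this $T$ is not in $AP$. The lesson is that a vector of a tensor product can be nearly orthogonal to *all* product vectors, and that $\delta_T$ sees only product vectors.

## 4. Why the abelian argument breaks, and a two-line matrix example

**The commutative case of (i), by hand.** Let $G$ be compact abelian with character group $\Gamma$, so $A(G)=\ell^1(\Gamma)$, $VN(G)=\ell^\infty(\Gamma)$, and a character $\chi$ acts by $(\chi\cdot T)(\psi)=T(\chi\psi)$. The image of the unit ball of $\ell^1(\Gamma)$ under $u\mapsto u\cdot T$ lies in the closed absolutely convex hull of $\{\chi\cdot T:\chi\in\Gamma\}$. So $T\in AP(\hat G)$ if and only if this orbit is relatively compact. Translation is multiplicative, $\chi\cdot(ST)=(\chi\cdot S)(\chi\cdot T)$, and the set of products from two relatively norm-compact sets is relatively norm-compact. Hence $ST\in AP(\hat G)$ whenever $S,T\in AP(\hat G)$.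

**What survives for noncommutative $G$, and what does not.** On a nonabelian compact group the coefficients $u_{x,x'}$ replace characters, and $T\mapsto u_{x,x'}\cdot T$ need not be multiplicative. One multiplicative statement survives: since the $W^\pi_m$ are isometries with orthogonal ranges,
$$(ST)_{\rho\otimes\rho'}=S_{\rho\otimes\rho'}T_{\rho\otimes\rho'},\qquad (T^*)_{\rho\otimes\rho'}=(T_{\rho\otimes\rho'})^* .$$
So one would try to show that smallness of $\delta_T$ forces smallness of $\delta_{T^*T}$. Write $X=T_{\rho\otimes\rho'}$. We would need to bound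
$$\langle X^*X(x\otimes y),x'\otimes y'\rangle=\langle X(x\otimes y),X(x'\otimes y')\rangle ,$$
and here the attempt stops: $X(x\otimes y)$ is in general not a product vector, and smallness of the entries of $X$ between product vectors says nothing about its length. In symbols, with $\delta(X)=\sup|\langle X(x\otimes y),x'\otimes y'\rangle|$ over unit vectors, $\delta(X^*X)$ is not controlled by $\delta(X)$.

*Example.* In $\mathbb C^n\otimes\mathbb C^n$ let $e=e_1\otimes e_1$, $w=n^{-1/2}\sum_se_s\otimes e_s$, and $X=|w\rangle\langle e|$. For unit vectors, $|\langle w,x\otimes y\rangle|=n^{-1/2}\big|\sum_s\bar x_s\bar y_s\big|\le n^{-1/2}$, so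
$$\delta(X)\le n^{-1/2},\qquad X^*X=|e\rangle\langle e|,\qquad \delta(X^*X)=1 .$$
The form of $X$ is a product of an $e$-factor and a $w$-factor, and one small factor is enough. In $X^*X$ the small factor has disappeared. In $XX^*=|w\rangle\langle w|$ it occurs twice.

The counterexample places blocks $|w\rangle\langle e|$ in $VN(G)$ on irreducible representations that are tensor products $\sigma_i\otimes\sigma_j$. There are two things to arrange. First, $\delta_T(\rho,\rho')$ must be small for *all* pairs outside a finite set, not only for $(\sigma_i,\sigma_j)$, since $\sigma_i\otimes\sigma_j$ also sits inside many other products $\rho\otimes\rho'$. Second, $T^*T$ must fail to be even *weakly* almost periodic, and this dictates which pairs $(i,j)$ to use.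

## 5. The operator on a product of special unitary groups

From here on $G=\prod_kSU(N_k)$ as in Section 2. A finite-dimensional representation of $G$ is trivial on $\prod_{k>m}G_k$ for large $m$, because a small neighborhood of $1$ in a unitary group contains no nontrivial subgroup. So the irreps of $G$ are $\rho=\bigotimes_k\rho_k$ with $\rho_k\in\hat G_k$, almost all trivial, and $d_\rho=\prod_kd_{\rho_k}$. Let $\sigma_k$ be the standard representation of $G_k$ on $\mathbb C^{N_k}$, with orthonormal basis $e_1^k,\dots,e^k_{N_k}$. Let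
$$P=\{(i,j):i\text{ odd},\ j\text{ even},\ i<j\}.$$
For $(i,j)\in P$ let $\pi_{ij}=\sigma_i\otimes\sigma_j\in\hat G$ and
$$e_{ij}=e_1^i\otimes e_1^j,\qquad w_{ij}=N_i^{-1/2}\sum_{s=1}^{N_i}e_s^i\otimes e^j_{s+1},$$
which makes sense because $N_j\ge N_i+1$. For instance, with $N_1=4$ and $N_2=5$,
$$w_{12}=\tfrac12(e_1^1\otimes e_2^2+e_2^1\otimes e_3^2+e_3^1\otimes e_4^2+e_4^1\otimes e_5^2).$$
Both $e_{ij}$ and $w_{ij}$ are unit vectors, and $\langle w_{ij},e_{ij}\rangle=0$.

**Definition (the operator $T$).** $T_{\pi_{ij}}=|w_{ij}\rangle\langle e_{ij}|$ for $(i,j)\in P$, and $T_\pi=0$ for all other $\pi\in\hat G$.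

Every block is zero or a rank one partial isometry, so $T$ is a partial isometry in $VN(G)$. Since $w_{ij}\perp e_{ij}$, $T^2=0$. The element $S:=T^*T$ is the projection with $S_{\pi_{ij}}=|e_{ij}\rangle\langle e_{ij}|$ for $(i,j)\in P$ and $S_\pi=0$ otherwise. The shift $s\mapsto s+1$ is there only to get $T^2=0$, which is used in Theorem 2(1).

**Why a triangular set of pairs.** Let $u_k(g)=\langle\sigma_k(g_k)e_1^k,e_1^k\rangle$, $p_a=u_{2a-1}$, $q_b=u_{2b}$, all of norm $1$. Suppose we used only the diagonal pairs $(2a-1,2a)$, and let $S'$ be the resulting projection. Then $\langle S',p_aq_b\rangle$ is $1$ if $a=b$ and $0$ otherwise, so $\|p_a\cdot S'-p_{a'}\cdot S'\|\ge|\langle p_a\cdot S'-p_{a'}\cdot S',q_a\rangle|=1$ for $a\ne a'$, and $S'\notin AP(\hat G)$. But both iterated limits of $\langle S',p_aq_b\rangle$ are $0$, so this pair of sequences gives no information about $WAP$. With the triangular set $P$ we reproduce the half-line example of Section 1.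

**Proposition 3.** $\|S-R\|\ge\frac12$ for every $R\in WAP(\hat G)$. In particular $S=T^*T\notin WAP(\hat G)$.

*Proof.* **Step 1: evaluate $S$ on $p_aq_b$.** The product $p_aq_b$ is the coefficient of the irrep $\sigma_{2a-1}\otimes\sigma_{2b}$ of $G$ at the unit vector $e_1^{2a-1}\otimes e_1^{2b}$. If $a\le b$, then $(2a-1,2b)\in P$, this irrep is $\pi_{2a-1,2b}$, the vector is $e_{2a-1,2b}$, and $\langle S,p_aq_b\rangle=1$. If $a>b$, the nontrivial factors sit at the odd place $2a-1$ and the even place $2b<2a-1$. So the irrep is not $\pi_{ij}$ for any $(i,j)\in P$, and $\langle S,p_aq_b\rangle=0$. Hence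
$$\lim_a\lim_b\langle S,p_aq_b\rangle=1,\qquad\lim_b\lim_a\langle S,p_aq_b\rangle=0, \tag{3}$$
and the same holds along any subsequences of $(p_a)$ and $(q_b)$.

**Step 2: compare with $R$.** The double sequence $\langle R,p_aq_b\rangle$ is bounded. By diagonal arguments we pass to subsequences along which $\lim_b$ exists for each $a$ and $\lim_a$ exists for each $b$, and then to further subsequences along which both outer limits exist. By Lemma 1 the two iterated limits have a common value $r$. Since $\|p_aq_b\|\le1$, we have $|\langle S-R,p_aq_b\rangle|\le\|S-R\|$ for all $a,b$. Taking the two iterated limits and using (3) gives $|1-r|\le\|S-R\|$ and $|r|\le\|S-R\|$. Hence $1\le2\|S-R\|$. $\square$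

It remains to prove the main point.

**Proposition 4.** $T$, $T^*$ and $TT^*$ belong to $AP(\hat G)$.

Before the proof, note how $\delta_T$ behaves on the simplest pairs.

* $(\rho,\rho')=(\sigma_i,\sigma_j)$: as in Section 4, $\delta_T\le N_i^{-1/2}=d_\rho^{-1/2}$. With $i$ fixed and $j\to\infty$ this bound stays put. That is harmless, because $\sigma_i$ will belong to the finite set $K$.
* $(\rho,\rho')=(1,\pi_{ij})$: here $T_{\rho\otimes\rho'}=T_{\pi_{ij}}$ and $\delta_T=1$. Nothing is gained from entanglement, because all of $\pi_{ij}$ sits in one variable. Again harmless, since $1\in K$.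

The proof must show that $\delta_T$ is small as soon as both $d_\rho$ and $d_{\rho'}$ are large. We need some representation theory of $SU(N)$ and a way to estimate against product vectors.

## 6. Tensor products of $SU(N)$ that contain the standard representation

Let $N\ge4$ and let $\sigma$ be the standard representation of $SU(N)$ on $\mathbb C^N$. Irreps $V_\lambda$ are indexed by $\lambda=(\lambda_1\ge\dots\ge\lambda_N)\in\mathbb Z^N$ modulo $(1,\dots,1)$, and the weights of $V_\lambda$ are invariant under $S_N$, so they contain the orbit of $\lambda$. Distinct permutations of an element of $\mathbb Z^N$ stay distinct modulo $(1,\dots,1)$, because their coordinate sums are equal. So the size of the $S_N$-orbit of any weight is a lower bound for $\dim V_\lambda$. *Example:* $\sigma$ is $\lambda=(1,0,\dots,0)$, with orbit of size $N$, and $\bar\sigma$ is $(0,\dots,0,-1)$.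

**Lemma 5.** Let $\rho,\rho'$ be irreps of $SU(N)$, $N\ge4$.

* (a) Nontrivial irreps have dimension $\ge N$, and those other than $\sigma,\bar\sigma$ have dimension $\ge N(N-1)/2$.
* (b) For each $C$ there are only finitely many irreps of dimension $\le C$.
* (c) $\dim\mathrm{Hom}(\sigma,\rho\otimes\rho')\le1$.
* (d) If $\sigma\subset\rho\otimes\rho'$, then $\rho'\not\cong\bar\rho$.
* (e) If $\sigma\subset\rho\otimes\rho'$ and $\rho,\rho'$ are both nontrivial, then $\max(d_\rho,d_{\rho'})\ge N(N-1)/2$.

*Proof of (a).* Nontrivial means $\lambda$ nonconstant. We sort by the multiplicities of the values of $\lambda$.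

Suppose there are exactly two values, with multiplicities $(k,N-k)$ and $2\le k\le N-2$. The orbit has $\binom Nk\ge\binom N2$ elements.

Suppose there are at least three values. Merge them into exactly three classes; this can only shrink the orbit. Let the class sizes be $m_1\le m_2,m_3$. Then $m_1\le N/3$, and the orbit has at least
$$\binom N{m_1}\binom{N-m_1}{m_2}\ge N(N-m_1)\ge\tfrac23N^2\ge\binom N2$$
elements, because $1\le m_1\le N-1$ and $1\le m_2\le N-m_1-1$.

Suppose the multiplicities are $\{1,N-1\}$. The orbit has $N$ elements. The dual of $V_\lambda$ has highest weight $(-\lambda_N,\dots,-\lambda_1)$, so up to duality $\lambda=(a,0,\dots,0)$ with $a\ge1$. For $a=1$ this is $\sigma$. For $a\ge2$ we have $\lambda_1-\lambda_2\ge1$, so $\lambda-\alpha_1=(a-1,1,0,\dots,0)$ is a weight of $V_\lambda$. If $a=2$, it has two values with multiplicities $(2,N-2)$ and its orbit has $\binom N2$ elements. If $a\ge3$, it has three distinct values and its orbit has $N(N-1)$ elements.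

*Proof of (b).* Restrict to the $SU(2)$ in coordinates $i,i+1$. The highest weight vector generates an irrep of dimension $\lambda_i-\lambda_{i+1}+1$, so $\lambda_i-\lambda_{i+1}+1\le\dim V_\lambda\le C$. Normalizing $\lambda_N=0$ leaves finitely many $\lambda$.

*Proof of (c).* $\mathrm{Hom}(\sigma,\rho\otimes\rho')\cong\mathrm{Hom}(\sigma\otimes\bar\rho,\rho')$. By Pieri's rule (Fulton–Harris, *Representation Theory*, §15.3), $\sigma\otimes V_\mu$ is the sum of the $V_{\mu+\epsilon_i}$, each once, where $\epsilon_i$ is the $i$-th unit vector and $i$ runs over the indices with $\mu+\epsilon_i$ weakly decreasing. These weights have equal coordinate sums, so they remain distinct modulo $(1,\dots,1)$. Thus $\sigma\otimes V_\mu$ is multiplicity free.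

*Proof of (d).* The center of $SU(N)$ acts trivially on $\rho\otimes\bar\rho$ but not on $\sigma$.

*Proof of (e).* Otherwise both dimensions are below $N(N-1)/2$, so $\rho,\rho'\in\{\sigma,\bar\sigma\}$ by (a). The central element $\zeta1$, $\zeta=e^{2\pi i/N}$, acts on $\rho\otimes\rho'$ by $\zeta^2$, $1$ or $\zeta^{-2}$, and on $\sigma$ by $\zeta$. So $\zeta=1$ or $\zeta^3=1$, that is, $N\mid1$ or $N\mid3$, which is impossible for $N\ge4$. $\square$

## 7. Measuring a vector against product vectors

**Definition (the map $\hat z$).** For $z\in H\otimes H'$ (finite dimensional) let $\hat z:\bar H\to H'$ be the linear map with $\langle\hat z(\bar x),y\rangle=\langle z,x\otimes y\rangle$. (The right side is conjugate-linear in $x$, so it is linear in $\bar x$.)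

In orthonormal bases, if $z=\sum z_{pq}f_p\otimes f'_q$, then $\hat z(\bar f_p)=\sum_qz_{pq}f'_q$. So $\hat z$ is the coefficient array of $z$ read as a matrix. *Example:* for $z=n^{-1/2}\sum_se_s\otimes e_s$ we get $\hat z(\bar e_s)=n^{-1/2}e_s$, an isometry times $n^{-1/2}$; for $z=a\otimes b$ we get a rank one map of norm $\|a\|\|b\|$. The map $z\mapsto\hat z$ is linear, and the following hold.

* $\sup\{|\langle z,x\otimes y\rangle|:\|x\|=\|y\|=1\}=\|\hat z\|$, directly from the definition.
* $\|\hat z\|_{HS}=\|z\|$, from the matrix description.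
* $\widehat{z_1\otimes z_2}=\hat z_1\otimes\hat z_2$ after the obvious reordering of factors; test on product vectors.
* $\widehat{(U\otimes U')z}=U'\hat z\,\bar U^*$ for unitaries $U,U'$, where $\bar U\bar x=\overline{Ux}$. Indeed $\langle(U\otimes U')z,x\otimes y\rangle=\langle z,U^*x\otimes U'^*y\rangle=\langle\hat z(\bar U^*\bar x),U'^*y\rangle$.

The next lemma says that an intertwiner is spread out as evenly as possible.

**Lemma 6.** Let $\sigma,\rho,\rho'$ be irreps of a compact group, $W:H_\sigma\to H_\rho\otimes H_{\rho'}$ an isometric intertwiner, $(a_s)$ an orthonormal basis of $H_\sigma$, and $A_s=\widehat{Wa_s}$. Then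
$$\sum_sA_sA_s^*=\frac{d_\sigma}{d_{\rho'}}1,\qquad\sum_sA_s^*A_s=\frac{d_\sigma}{d_\rho}1 .$$

*Proof.* Both sums are independent of the orthonormal basis: if $a'_t=\sum_su_{ts}a_s$ with $(u_{ts})$ unitary, then $A'_t=\sum_su_{ts}A_s$, and $\sum_tA'_tA'^*_t=\sum_{s,r}\big(\sum_tu_{ts}\overline{u_{tr}}\big)A_sA_r^*=\sum_sA_sA_s^*$; the other sum is similar. Now take the basis $(\sigma(g)a_s)$. Since $W\sigma(g)a_s=(\rho(g)\otimes\rho'(g))Wa_s$, this replaces $A_s$ by $\rho'(g)A_s\bar\rho(g)^*$. So $\sum A_sA_s^*$ commutes with $\rho'(g)$ and $\sum A_s^*A_s$ commutes with $\bar\rho(g)$, for all $g$. By Schur's lemma both are scalar. Both traces equal $\sum_s\|A_s\|_{HS}^2=\sum_s\|Wa_s\|^2=d_\sigma$, and they act on spaces of dimension $d_{\rho'}$ and $d_\rho$. $\square$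

*Example.* For trivial $\sigma$ and $\rho'=\bar\rho$, $W$ is given by an invariant unit vector $\omega\in H_\rho\otimes H_{\bar\rho}$, and the lemma says $\|\hat\omega\|^2=1/d_\rho$, as computed in Section 3.

**Lemma 7.** For finite families of operators $(A_s)$, $(B_s)$ with common domains and ranges, $\|\sum_sA_s\otimes B_s\|^2$ is at most $\|\sum A_sA_s^*\|\,\|\sum B_s^*B_s\|$ and at most $\|\sum A_s^*A_s\|\,\|\sum B_sB_s^*\|$.

*Proof.* We have $\sum_sA_s\otimes B_s=\sum_s(A_s\otimes1)(1\otimes B_s)$, which is the row $[A_1\otimes1\ \ A_2\otimes1\ \cdots]$ times the column with entries $1\otimes B_s$. A row $[X_1\ X_2\cdots]$ has squared norm $\|\sum X_sX_s^*\|$, and a column with entries $Y_s$ has squared norm $\|\sum Y_s^*Y_s\|$. This gives the first bound. For the second, write the sum as $\sum_s(1\otimes B_s)(A_s\otimes1)$. $\square$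

## 8. $T$, $T^*$ and $TT^*$ are almost periodic

We now prove Proposition 4. Let $R$ be any of $T,T^*,TT^*$, and let $\rho,\rho'\in\hat G$ with $\delta_R(\rho,\rho')\ne0$.

**Step 1: only one block of $R$ contributes to $R_{\rho\otimes\rho'}$.** This reduces the problem to a single vector. Since $R_{\rho\otimes\rho'}\ne0$, some $\pi_{ij}$ with $(i,j)\in P$ is contained in $\rho\otimes\rho'=\bigotimes_k(\rho_k\otimes\rho'_k)$. The space $\mathrm{Hom}(\pi_{ij},\rho\otimes\rho')$ is the tensor product of $\mathrm{Hom}(\sigma_i,\rho_i\otimes\rho'_i)$, $\mathrm{Hom}(\sigma_j,\rho_j\otimes\rho_j')$ and the spaces $\mathrm{Hom}(1,\rho_k\otimes\rho'_k)$ for $k\ne i,j$. So $\sigma_i\subset\rho_i\otimes\rho_i'$, $\sigma_j\subset\rho_j\otimes\rho_j'$, and $\rho_k'\cong\bar\rho_k$ for $k\ne i,j$. By Lemma 5(d), $\rho_i'\not\cong\bar\rho_i$ and $\rho_j'\not\cong\bar\rho_j$. Hence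
$$\{i,j\}=\{k:\rho'_k\not\cong\bar\rho_k\},$$
and $(i,j)$ is determined by $(\rho,\rho')$. By Lemma 5(c), $\pi_{ij}$ has multiplicity one in $\rho\otimes\rho'$. Write $w=w_{ij}$, $e=e_{ij}$, and let $W:H_{\pi_{ij}}\to H_\rho\otimes H_{\rho'}$ be the isometric intertwiner, unique up to phase. Then
$$R_{\rho\otimes\rho'}=WR_{\pi_{ij}}W^*\in\big\{\,|Ww\rangle\langle We|,\ |We\rangle\langle Ww|,\ |Ww\rangle\langle Ww|\,\big\}.$$
By (2), in each case $\delta_R(\rho,\rho')$ is at most the supremum of a product of two factors. One factor is $|\langle Ww,x\otimes y\rangle|$ for unit vectors $x,y$, and the other is at most $1$. Therefore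
$$\delta_R(\rho,\rho')\le\sup_{\|x\|=\|y\|=1}|\langle Ww,x\otimes y\rangle|=\|\widehat{Ww}\| . \tag{4}$$

**Step 2: bound $\|\widehat{Ww}\|$ by dimensions.** Write $M=\bigotimes_{k\ne i,j}\rho_k$, so that $d_\rho=d_Md_{\rho_i}d_{\rho_j}$ and $d_{\rho'}=d_Md_{\rho_i'}d_{\rho_j'}$. Up to reordering factors, $W=W_i\otimes W_j\otimes\omega$, where $W_i:H_{\sigma_i}\to H_{\rho_i}\otimes H_{\rho'_i}$ and $W_j:H_{\sigma_j}\to H_{\rho_j}\otimes H_{\rho_j'}$ are isometric intertwiners and $\omega\in H_M\otimes H_{\bar M}$ is an invariant unit vector. Put $A_s=\widehat{W_ie^i_s}$ and $B_s=\widehat{W_je_s^j}$. Since $w=N_i^{-1/2}\sum_se_s^i\otimes e_{s+1}^j$,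
$$\widehat{Ww}=N_i^{-1/2}\Big(\sum_{s=1}^{N_i}A_s\otimes B_{s+1}\Big)\otimes\hat\omega .$$
By Lemma 6, $\|\hat\omega\|^2=1/d_M$, and
$$\sum_sA_sA_s^*=\frac{N_i}{d_{\rho_i'}}1,\quad\sum_sA_s^*A_s=\frac{N_i}{d_{\rho_i}}1,\quad\sum_sB_s^*B_s=\frac{N_j}{d_{\rho_j}}1,\quad\sum_sB_sB_s^*=\frac{N_j}{d_{\rho_j'}}1 .$$
The sums over the $B_{s+1}$ with $1\le s\le N_i$ are partial sums of positive operators, hence dominated by the full sums. The first bound of Lemma 7 gives
$$\|\widehat{Ww}\|^2\le\frac1{N_i}\cdot\frac{N_i}{d_{\rho_i'}}\cdot\frac{N_j}{d_{\rho_j}}\cdot\frac1{d_M},$$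
and the second gives the same expression with $d_{\rho_i}d_{\rho'_j}$ in place of $d_{\rho'_i}d_{\rho_j}$. Using the better of the two, together with (4),
$$\delta_R(\rho,\rho')^2\le\frac{N_j}{d_M\max(d_{\rho_i'}d_{\rho_j},\ d_{\rho_i}d_{\rho_j'})}. \tag{5}$$
Both halves are needed. For $\rho=\sigma_i$, $\rho'=\sigma_j$ the first half alone would give the useless bound $N_j$, while the second gives $N_j/(N_iN_j)=1/N_i$.

**Step 3: large $d_\rho$ and $d_{\rho'}$ make the bound small.** We show: *if $C>1$ and $d_\rho,d_{\rho'}>C$, then*
$$\delta_R(\rho,\rho')^2\le\frac2{\sqrt C-1}. \tag{6}$$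
If $\delta_R(\rho,\rho')=0$ this is clear, so assume the situation of Steps 1 and 2. Since $\sigma_j\subset\rho_j\otimes\rho_j'$, the representations $\rho_j,\rho_j'$ are not both trivial. The danger in (5) is the numerator $N_j$, and there are two ways to beat it.

*Exactly one of $\rho_j,\rho_j'$ is trivial.* If $\rho_j$ is trivial, then $\rho_j'\cong\sigma_j$. So $d_{\rho_i}d_{\rho_j'}=d_{\rho_i}N_j$ cancels the numerator, and (5) gives $\delta_R^2\le1/(d_Md_{\rho_i})=1/d_\rho<1/C$. If $\rho_j'$ is trivial, then $\rho_j\cong\sigma_j$, $d_{\rho_i'}d_{\rho_j}=d_{\rho_i'}N_j$, and $\delta_R^2\le1/(d_Md_{\rho_i'})=1/d_{\rho'}<1/C$. Finally $1/C\le2/(\sqrt C-1)$, since $\sqrt C-1<C$.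

*Both $\rho_j,\rho_j'$ are nontrivial.* We have two bounds. By Lemma 5(e), $\max(d_{\rho_j},d_{\rho_j'})\ge N_j(N_j-1)/2$, so the denominator of (5) is at least this number and
$$\delta_R^2\le\frac2{N_j-1}.$$
On the other hand, $\max(a,b)\ge\sqrt{ab}$ gives
$$d_M\max(d_{\rho_i'}d_{\rho_j},d_{\rho_i}d_{\rho_j'})\ge d_M(d_{\rho_i}d_{\rho_i'}d_{\rho_j}d_{\rho_j'})^{1/2}=(d_\rho d_{\rho'})^{1/2}>C,$$
so $\delta_R^2\le N_j/C$. If $N_j\ge\sqrt C$, the first bound gives $\delta_R^2\le2/(\sqrt C-1)$. If $N_j<\sqrt C$, the second gives $\delta_R^2<1/\sqrt C\le2/(\sqrt C-1)$. This proves (6).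

**Step 4: apply the compactness criterion.** Let $K_C=\{\rho\in\hat G:d_\rho\le C\}$. We check that it is finite. If $\rho\in K_C$ and $\rho_k$ is nontrivial, then $N_k\le d_{\rho_k}\le C$ by Lemma 5(a). Since $N_k$ is strictly increasing, this leaves finitely many $k$, and by Lemma 5(b) each such $G_k$ has finitely many irreps of dimension $\le C$. So $K_C$ is finite. By (6), $\delta_R(\rho,\rho')^2\le2/(\sqrt C-1)$ for all $\rho,\rho'\notin K_C$. Letting $C\to\infty$, Lemma 2 gives $R\in AP(\hat G)$. This proves Proposition 4. $\square$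

*Proof of Theorem 1.* $T$ is a partial isometry, $T\in AP(\hat G)$ by Proposition 4, and $T^*T=S\notin WAP(\hat G)$ by Proposition 3. As noted after Theorem 2, neither space is then a $C^*$-algebra. The answer to (i) is no, and the answer to (ii) is no. $\square$

## 9. Squares of self-adjoint elements, and the distance $\frac12$

*Proof of Theorem 2(1).* The purpose is to replace $T^*T$ by the square of a self-adjoint element. By Proposition 4, $H=T+T^*\in AP(\hat G)$ and $TT^*\in AP(\hat G)$. Since $T^2=0$, also $(T^*)^2=0$, and
$$H^2=T^*T+TT^* .$$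
If $H^2$ were in $WAP(\hat G)$, then $T^*T=H^2-TT^*$ would be too, contradicting Proposition 3. If $X$ is a linear space with $AP(\hat G)\subseteq X\subseteq WAP(\hat G)$, then $H\in X$ and $H^2\notin X$. $\square$

*Proof of Theorem 2(2).* Proposition 3 gives $\operatorname{dist}(S,WAP(\hat G))\ge\frac12$, hence $\operatorname{dist}(S,AP(\hat G))\ge\frac12$, because $AP(\hat G)\subseteq WAP(\hat G)$. Conversely, $\frac12\lambda_G(e)=\frac12 1\in C_\delta^*(G)\subseteq AP(\hat G)\subseteq WAP(\hat G)$. Since $S$ is a projection, $S-\frac121$ is $\frac12$ times a self-adjoint unitary, so $\|S-\frac121\|=\frac12$. Both distances equal $\frac12$. $\square$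

## 10. From a closed subgroup to the whole group

*Proof of Theorem 2(3).* Let $F$ be a closed subgroup of a locally compact group $L$.

**Step 1: embed $VN(F)$ in $VN(L)$.** By Herz's theorem (*Harmonic synthesis for subgroups*, Ann. Inst. Fourier 23 (1973)), restriction $r:A(L)\to A(F)$ is a contractive surjection and a quotient map of Banach spaces, so it maps the open unit ball onto the open unit ball. Hence $\iota=r^*:VN(F)\to VN(L)$ is isometric and weak\*-continuous. For $h\in F$, $\langle\iota(\lambda_F(h)),u\rangle=r(u)(h)=u(h)$, so $\iota(\lambda_F(h))=\lambda_L(h)$. Thus $\iota$ is a $*$-homomorphism on the linear span of $\lambda_F(F)$. Multiplication is separately weak\*-continuous, so the identity $\iota(AB)=\iota(A)\iota(B)$ extends by weak\*-density, first to $A$ in the span and $B\in VN(F)$, then to all $A,B\in VN(F)$. The involution is weak\*-continuous, so $\iota(A^*)=\iota(A)^*$ extends too. So $\iota$ is a $*$-homomorphism on $VN(F)$.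

**Step 2: compare the two compactness conditions.** For $u,v\in A(L)$ and $A\in VN(F)$,
$$\langle u\cdot\iota(A),v\rangle=\langle\iota(A),uv\rangle=\langle A,r(u)r(v)\rangle=\langle r(u)\cdot A,r(v)\rangle=\langle\iota(r(u)\cdot A),v\rangle ,$$
that is, $u\cdot\iota(A)=\iota(r(u)\cdot A)$. So the operator $A(L)\to VN(L)$ attached to $\iota(A)$ is $\iota\circ\Phi_A\circ r$, where $\Phi_A(u)=u\cdot A$ on $A(F)$. It sends the open unit ball of $A(L)$ onto $\iota(\Phi_A(\text{open unit ball of }A(F)))$. Since $\iota$ is an isometry onto a closed subspace, whose weak topology is the induced one and which is weakly closed, this set is relatively compact (relatively weakly compact) if and only if $\Phi_A(\text{open unit ball})$ is. Therefore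
$$\iota^{-1}(AP(\hat L))=AP(\hat F),\qquad\iota^{-1}(WAP(\hat L))=WAP(\hat F). \tag{7}$$

**Step 3: inherit the algebra property.** Suppose $AP(\hat L)$ is a $C^*$-algebra and $A,B\in AP(\hat F)$. By (7), $\iota(A),\iota(B)\in AP(\hat L)$, so $\iota(AB)=\iota(A)\iota(B)$ and $\iota(A^*)=\iota(A)^*$ lie in $AP(\hat L)$, and by (7) again $AB,A^*\in AP(\hat F)$. Since $AP(\hat F)$ is a closed subspace, it is a $C^*$-algebra. The argument for $WAP$ is identical.

**Step 4: the consequence and the examples.** Suppose $L$ has a closed subgroup topologically isomorphic to $\prod_kSU(n_k)$ with $(n_k)$ unbounded. Choose a strictly increasing subsequence of $(n_k)$ with terms $\ge4$. The corresponding subproduct is a closed subgroup of $L$ of the form treated in Theorem 1, for which neither space is a $C^*$-algebra. By Step 3, (i) and (ii) both fail for $L$. The closed embeddings $SU(n)\subset U(n)$, $SU(n)\subset SO(2n)$ and $SU(n)\subset Sp(n)$, applied factor by factor, give such subgroups in $\prod_nU(n)$, in $\prod_nSO(n)$ (using its even-indexed factors), and in $\prod_nSp(n)$.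 Each factor of a direct product is a closed subgroup, so the product of any of these with an arbitrary locally compact group is also an example. $\square$
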